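# Families of symmetric periodic motions in the Sitnikov problem, for every eccentricity

## A guess read off at the apocenter

Two primaries of equal mass move on elliptic orbits of eccentricity $e\in[0,1)$ in the $(x,y)$-plane. A particle of zero mass moves on the $z$-axis. In suitable units it obeys
$$\ddot z+\frac{z}{(z^2+r(t,e)^2)^{3/2}}=0, \tag{1}$$
where $r$ is the distance from the primaries to their center of mass, given through Kepler's equation by
$$r=\tfrac12(1-e\cos u),\qquad u-e\sin u=t. \tag{2}$$
So $r(\cdot,e)$ has minimal period $2\pi$ and is even in $t$. Throughout put $\rho=2r=1-e\cos u$; it runs between $1-e$ (at $t=0$, the pericenter) and $1+e$ (at $t=\pi$, the apocenter).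

Fix an integer $N\ge1$. We study
$$\ddot z+\frac{z}{(z^2+r(t,e)^2)^{3/2}}=0,\qquad \dot z(0)=\dot z(N\pi)=0. \tag{3}$$
Since $r$ is symmetric about $t=0$ and about $t=N\pi$, a solution of (3) extends by reflection to an even $2N\pi$-periodic solution of (1). Let $z(t;\xi,\eta,e)$ be the solution of (1) with $z(0)=\xi$, $\dot z(0)=\eta$. It is globally defined, because $|\ddot z|\le r^{-3}|z|$. Put
$$F_N(\xi,e)=\dot z(N\pi;\xi,0,e),\qquad \Sigma=\{(\xi,e)\in\mathbb R\times[0,1):F_N(\xi,e)=0\}.$$
Solving (3) means finding the points of $\Sigma$. A solution of (3) is trivial exactly when $\xi=0$.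

For $e=0$ the equation is autonomous, and the nontrivial solutions of (3) come in pairs $\pm z$, classified by the number $p\ge1$ of their zeros in $(0,N\pi)$. Every $p<2\sqrt2\,N$ occurs and no other $p$ does (we check this below). Let $\nu_N$ be the largest integer $p<2\sqrt2\,N$; for instance $\nu_1=2$, $\nu_2=5$, $\nu_3=8$. For $1\le p\le\nu_N$ let $(\xi_p,0)\in\Sigma$, $\xi_p>0$, be the point of the circular solution with $p$ zeros.

**Definition.** The *circular family with $p$ zeros* is the connected component, containing $(\xi_p,0)$, of the set of points $(\xi,e)\in\Sigma$ with $\xi\ne0$ whose solution $z(\cdot;\xi,0,e)$ has exactly $p$ zeros in $(0,N\pi)$. It is *defined for all values of the eccentricity* if its projection onto the $e$-axis is all of $[0,1)$.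

A toy picture of a family that is not defined for all $e$: in the set $\{(\xi,e):\xi^2=1-2e,\ \xi\neq0\}$ the component of $(1,0)$ is the arc $\xi=\sqrt{1-2e}$, which projects onto $[0,\tfrac12)$ only. It is lost because it collapses onto $\xi=0$ at $e=\tfrac12$.

Which circular families are defined for all $e$? Small motions obey the linearization of (1) at $z=0$,
$$\ddot y+8\rho(t,e)^{-3}y=0 .$$
At $e=0$ this is $\ddot y+8y=0$, and it is the number $\sqrt8$ that produces the bound $p<2\sqrt2\,N$. At the apocenter the coefficient is $8/(1+e)^3$, which falls from $8$ to $1$ as $e$ goes from $0$ to $1$; and the oscillator $\ddot y+y=0$ makes only $N$ half-turns in time $N\pi$. The primaries also spend most of their time far apart. So a first guess is: *the families with $p\le N$ survive, and those with $p>N$ collapse onto $z=0$ at some eccentricity.*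

The first half of the guess is right: it is known that for every $N\ge 1$ the families with $p=1,\dots,N$ are defined for all values of the eccentricity. For $N+1\le p\le\nu_N$ the paper "Global bifurcations from the center of mass in the Sitnikov problem" (http://www.ugr.es/~ecuadif/files/ortegarivera.pdf) states that it does not know, and leaves the question open. Let us test the second half of the guess.

## Two eigenvalues computed by hand

A collapse is governed by a linear problem. For $e\in[0,1)$ consider
$$\ddot y+\lambda\,\rho(t,e)^{-3}y=0,\qquad \dot y(0)=\dot y(N\pi)=0. \tag{4}$$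
By regular Sturm–Liouville theory the eigenvalues are simple and form a sequence $0=\lambda_0<\lambda_1(e)<\lambda_2(e)<\cdots\to\infty$, and the eigenfunction of $\lambda_p(e)$ has exactly $p$ zeros in $(0,N\pi)$. At $e=0$ the eigenfunctions are $\cos(pt/N)$, so $\lambda_p(0)=p^2/N^2$. If solutions of (3) with $p$ zeros and $\xi\to0$ accumulate at $(0,e)$, the natural limit is a solution of $\ddot y+8\rho^{-3}y=0$ with $p$ zeros and Neumann data, that is, $\lambda_p(e)=8$. The condition $p\le\nu_N$ says $\lambda_p(0)<8$. So the guess amounts to: *for $N<p\le\nu_N$, $\lambda_p(e)$ climbs to $8$ for some $e$.*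

**Test $p=N$.** Take $y=\cos u-e$. From (2), $\dot u=1/\rho$, hence $\dot y=-\sin u/\rho$. Since $\dot\rho=e\sin u/\rho$,
$$\ddot y=-\frac{\cos u}{\rho^2}+\frac{e\sin^2u}{\rho^3}=\frac{-\cos u+e\cos^2u+e\sin^2u}{\rho^3}=-\frac{y}{\rho^3}.$$
Also $\dot y=0$ at multiples of $\pi$, and $\cos u=e$ has $N$ solutions with $u\in(0,N\pi)$. So $\lambda_N(e)=1$ for every $e$. The eigenvalue does not move at all, although the coefficient varies more and more.

**Test $N=1$, $p=2$.** This is the only pair with $N=1$ and $N<p\le\nu_N$. Here $\lambda_2(0)=4$. We expand in $e$ (the eigenvalue and its normalized eigenfunction are analytic in $e$; this is proved below in the section on the derivative). From $\cos u=\cos t-e\sin^2t+O(e^2)$,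
$$\rho^{-3}=1+3e\cos u+6e^2\cos^2u+O(e^3)=1+3e\cos t+e^2\left(\tfrac32+\tfrac92\cos2t\right)+O(e^3).$$
Write $\lambda_2=4+\alpha e+\beta e^2+\cdots$ and $y=\cos2t+ey_1+e^2y_2+\cdots$. If $y_j''+4y_j=g$ with Neumann data on $[0,\pi]$, then $\int_0^\pi g\cos2t\,dt=0$: the function $g$ has no $\cos2t$ component. At order $e$,
$$y_1''+4y_1=-12\cos t\cos2t-\alpha\cos2t=-6(\cos t+\cos3t)-\alpha\cos2t,$$
so $\alpha=0$ and $y_1=-2\cos t+\tfrac65\cos3t$, up to a multiple of $\cos2t$ that does not affect what follows (its product with $\cos t$ has no $\cos2t$ component). At order $e^2$,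
$$y_2''+4y_2=-12\cos t\;y_1-4\left(\tfrac32+\tfrac92\cos2t\right)\cos2t-\beta\cos2t .$$
The $\cos2t$ components on the right are $-12\left(-1+\tfrac35\right)=\tfrac{24}5$, then $-6$, then $-\beta$. Hence $\beta=-\tfrac65$:
$$\lambda_2(e)=4-\tfrac65e^2+O(e^3).$$
The eigenvalue moves *away* from $8$. The first-order term vanishes, so any proof that $\lambda_p$ decreases has to see a second-order effect.

The test contradicts the mechanism behind the guess, and indeed the second half of the guess is false.

## What a pointwise comparison gives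

The approach to try first is a comparison of coefficients. Since $\rho\le1+e$, the min–max principle gives
$$\lambda_p(e)=\min_{\dim E=p+1}\ \max_{0\ne y\in E}\frac{\int_0^{N\pi}\dot y^2}{\int_0^{N\pi}\rho^{-3}y^2}\ \le\ (1+e)^3\,\frac{p^2}{N^2}, \tag{5}$$
where $E$ runs over subspaces of $H^1(0,N\pi)$. For $p\le N$ the right side is less than $8$ for all $e<1$: this half is settled. For $p>N$ it is less than $8$ only while $e<2(N/p)^{2/3}-1$. For $N=1$, $p=2$ that means $e<2^{1/3}-1\approx0.26$. This is the exact point where the approach stops: $8/(1+e)^3$ is the true minimum of the coefficient, it tends to $1$, and a bound that uses only this minimum cannot do better than the constant coefficient $1$, that is, $p=N$.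

What replaces it is monotonicity: we shall show that $\lambda_p$ *decreases* with $e$ when $p>N$. Then $\lambda_p(e)\le\lambda_p(0)<8$. Here are the statements. Let $S_p$ be the set of $(\xi,e)\in\Sigma$ with $\xi>0$ whose solution has exactly $p$ zeros in $(0,N\pi)$.

**Proposition 1.** $\lambda_N(e)\equiv1$. For $p>N$, $e\mapsto\lambda_p(e)$ is strictly decreasing on $[0,1)$.

**Theorem 1.** For every $N\ge1$ and $1\le p\le\nu_N$, the circular family with $p$ zeros projects onto $[0,1)$. In particular, for every $N\ge1$ and every $p$ with $N+1\le p\le\nu_N$, the circular family with $p$ zeros is defined for all values of the eccentricity.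

**Theorem 2 (all $p\ge1$).**

1. Problem (3) has a nontrivial solution with exactly $p$ zeros in $(0,N\pi)$ at eccentricity $e$ if and only if $\lambda_p(e)<8$.
2. If $p\le\nu_N$, this holds for all $e\in[0,1)$.
3. If $p>\nu_N$, there is a unique $e_p\in(0,1)$ with $\lambda_p(e_p)=8$, and solutions with $p$ zeros exist exactly for $e\in(e_p,1)$. The connected component of $S_p\cup\{(0,e_p)\}$ containing $(0,e_p)$ projects onto $[e_p,1)$. Moreover $e_{\nu_N+1}<e_{\nu_N+2}<\cdots\to1$.

## The true anomaly turns (4) into a simple Hill equation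

**Purpose.** In the variable $t$ the coefficient depends on $e$ through Kepler's equation. We pass to a variable in which it is explicit.

Let $h=\sqrt{1-e^2}$. Since
$$(\cos u-e)^2+h^2\sin^2u=1-2e\cos u+e^2\cos^2u=\rho^2,$$
we can define a continuous $f(t)$, the true anomaly, by $f(0)=0$ and
$$(\cos u-e,\ h\sin u)=\rho\,(\cos f,\sin f).$$
Then $\rho+e\rho\cos f=1-e\cos u+e\cos u-e^2=h^2$, so
$$\rho=\frac{h^2}{D},\qquad D:=1+e\cos f. \tag{6}$$
The angular velocity of the point $(X,Y)=(\cos u-e,h\sin u)$ is $(X\dot Y-Y\dot X)/\rho^2$, so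
$$\dot f=\rho^{-2}\big[(\cos u-e)h\cos u+h\sin^2u\big]\dot u=\rho^{-2}\cdot h\rho\cdot\rho^{-1}=\frac h{\rho^2}.$$
Thus $f$ is increasing. Also $\sin f=0$ exactly when $\sin u=0$, i.e. when $t$ is a multiple of $\pi$; hence $f(k\pi)=k\pi$ for integers $k$.

Next, $\dot\rho=e\sin u/\rho$. Using $e\cos u=1-\rho$ and $e^2\sin^2u=e^2-(1-\rho)^2$,
$$\ddot\rho=\frac{e\cos u}{\rho^2}-\frac{e^2\sin^2u}{\rho^3}=\frac{(1-\rho)\rho-e^2+(1-\rho)^2}{\rho^3}=\frac{(1-\rho)-e^2}{\rho^3}=\frac{h^2}{\rho^3}-\frac1{\rho^2}.$$
Put $y(t)=\rho(t)\,w(f(t))$, with primes for $d/df$. Then $\dot y=\dot\rho\,w+\frac h\rho w'$, and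
$$\ddot y=\ddot\rho\,w+\dot\rho\frac h{\rho^2}w'-\frac{h\dot\rho}{\rho^2}w'+\frac h\rho\cdot\frac h{\rho^2}w''=\ddot\rho\,w+\frac{h^2}{\rho^3}w''.$$
Therefore, since $\rho/h^2=1/D$,
$$\ddot y+\lambda\rho^{-3}y=\frac{h^2}{\rho^3}\Big[w''+w-\frac\rho{h^2}w+\lambda\frac\rho{h^2}w\Big]=\frac{h^2}{\rho^3}\Big[w''+\Big(1+\frac{\lambda-1}D\Big)w\Big].$$
At multiples of $\pi$ we have $\dot\rho=0$, so there $\dot y=\frac h\rho w'$. Hence (4) is equivalent, with the same number of interior zeros, to
$$w''+q\,w=0,\quad q=1+\frac\mu D,\quad w'(0)=w'(N\pi)=0,\qquad \mu=\lambda-1. \tag{7}$$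
So the eigenvalues of (7) are $\mu_p(e)=\lambda_p(e)-1$. For $\mu=0$ the function $w=\cos f$ solves (7) and has $N$ interior zeros. This is the test $p=N$ again: $\mu_N(e)\equiv0$, and consequently $\mu_p(e)>0$ for all $p>N$.

## The derivative of $\mu_p$, and an integral whose sign is not visible

Fix $p>N$. Write $c=\cos f$, $s=\sin f$; integrals are over $[0,N\pi]$ in $f$.

**Purpose.** To show that $\mu_p$ is analytic in $e$ and to compute $\mu_p'(e)$.

Let $w(f;\mu,e)$ solve $w''+qw=0$, $w(0)=1$, $w'(0)=0$, and let $W(\mu,e)=w'(N\pi;\mu,e)$. Both are analytic in $(\mu,e)$ for $|e|<1$. Since $\partial_\mu q=1/D$ and $\partial_eq=-\mu c/D^2$, the derivatives $w_\mu$, $w_e$ satisfy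
$$w_\mu''+qw_\mu=-\frac wD,\qquad w_e''+qw_e=\frac{\mu c\,w}{D^2},$$
both with zero initial data. Multiply by $w$ and integrate, using $\int w(v''+qv)=[wv'-w'v]_0^{N\pi}$. At a point where $W=0$, that is $w'(N\pi)=0$, this gives
$$w(N\pi)W_\mu=-\int\frac{w^2}D,\qquad w(N\pi)W_e=\mu\int\frac{c\,w^2}{D^2}.$$
The first right side is nonzero, so $W_\mu\ne0$. By the implicit function theorem, near $(\mu_p(e_0),e_0)$ the zero set of $W$ is an analytic curve $\mu=\mu(e)$. Along this curve the number of interior zeros of $w$ is locally constant: zeros of nontrivial solutions are simple; $w\ne0$ at both endpoints because $w'=0$ there; near each of the $p$ zeros $w'$ stays away from $0$, and elsewhere $|w|$ stays away from $0$, under small changes of the parameters. So $\mu(e)$ is an eigenvalue with $p$ zeros, and there is only one: $\mu(e)=\mu_p(e)$. Hence $\mu_p$ is analytic on $[0,1)$ (near $e_0=0$ the curve extends to small negative $e$), and $\mu_p'=-W_e/W_\mu$ reads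
$$\mu_p'(e)=\mu_p(e)\,\frac{\displaystyle\int c\,w^2D^{-2}}{\displaystyle\int w^2D^{-1}}. \tag{8}$$
Since $u$, $\rho$ and $f$ depend analytically on $(t,e)$, the eigenfunction $y=\rho\,w(f)$ is analytic in $e$ too; this justifies the expansion made for $N=1$, $p=2$.

The denominator and $\mu_p$ are positive, so everything depends on the sign of $\int c\,w^2D^{-2}$. But $c=\cos f$ changes sign, and at $e=0$, where $w=\cos(pf/N)$,
$$\int c\,w^2=\tfrac12\int\cos f+\tfrac12\int\cos f\,\cos\tfrac{2pf}N=0\qquad(p>N).$$
So the integral starts from $0$, and no pointwise estimate of the integrand will give its sign. We need an identity.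

## Multiplying the equation of $w^2$ by $\sin f$

**Purpose.** To rewrite $\int c\,w^2D^{-2}$ as an integral of one sign.

Let $w$ be an eigenfunction of (7) and $P=w^2$. The square satisfies a *linear* third-order equation: $P'=2ww'$, $P''=2w'^2-2qP$, and
$$P'''=4w'w''-2q'P-2qP'=-4qww'-2q'P-2qP'=-4qP'-2q'P,$$
that is,
$$P'''+4qP'+2q'P=0. \tag{9}$$
For any smooth $g$, integration by parts gives
$$\int gP'''=\big[gP''-g'P'+g''P\big]-\int g'''P,\qquad \int4qgP'=\big[4qgP\big]-\int(4q'g+4qg')P .$$
So if the boundary terms vanish, (9) yields $\int P\,[g'''+4qg'+2q'g]=0$ for free. Since $P'=2ww'=0$ at $0$ and $N\pi$, it is enough that $g=g''=0$ at both ends. At $e=0$, $q=1+\mu$ is constant and the bracket is $g'''+4(1+\mu)g'$; for $g=\sin f$ it equals $(3+4\mu)\cos f$, a multiple of the weight $c$ that we want. And $\sin f$ satisfies the boundary conditions for every $N$. So take $g=\sin f$, for all $e$.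

Since $q'=\mu es/D^2$, the bracket is
$$-c+4c\Big(1+\frac\mu D\Big)+\frac{2\mu es^2}{D^2}=3c+\frac{4\mu c}D+\frac{2\mu es^2}{D^2}.$$
Over the common denominator $D^2$ the $\mu$-part of the numerator is $4\mu c(1+ec)+2\mu e(1-c^2)=\mu(4c+2e+2ec^2)$. Also $3cD^2=3c+6ec^2+3e^2c^3$. Hence
$$\int\frac P{D^2}\Big[(3+4\mu)c+3ec^2(2+ec)+2\mu e(1+c^2)\Big]=0,$$
or
$$(3+4\mu)\int\frac{cP}{D^2}=-\int\frac P{D^2}\Big[3ec^2(2+ec)+2\mu e(1+c^2)\Big]. \tag{10}$$

**Proof of Proposition 1.** We have seen that $\lambda_N\equiv1$. Let $p>N$ and $0<e<1$, $\mu=\mu_p(e)>0$. In (10) we have $2+ec>0$, so the bracket on the right is at least $2\mu e>0$, while $P\ge0$ has only finitely many zeros. The right side is strictly negative, and $3+4\mu>0$, so $\int cPD^{-2}<0$. By (8), $\mu_p'(e)<0$ on $(0,1)$. As $\mu_p$ is continuous on $[0,1)$, it is strictly decreasing there, and so is $\lambda_p=\mu_p+1$. $\blacksquare$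

As a check, at small $e$ put $P=\cos^2(pf/N)+O(e)$ in (10): $\int P\to N\pi/2$ and $\int Pc^2\to N\pi/4$ for $p>N$, so with $\mu=\mu_p(0)$ formula (8) gives $\mu_p'(e)=-\frac{3\mu(1+\mu)}{3+4\mu}e+O(e^2)$. For $N=1$, $p=2$ we have $\mu=3$ and $\mu_2'(e)=-\tfrac{12}5e+O(e^2)$, which agrees with $4-\tfrac65e^2$.

**Consequence.** If $N<p\le\nu_N$, then $\lambda_p(e)\le\lambda_p(0)=p^2/N^2<8$. If $p\le N$, then $\lambda_p(e)\le\lambda_N(e)=1<8$. So
$$\lambda_p(e)<8\qquad\text{for all }e\in[0,1),\ 1\le p\le\nu_N. \tag{11}$$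

## An angle that counts zeros

**Purpose.** To describe $S_p$ as a level set of one continuous function on $\{\xi\ge0\}$, which also makes sense at $\xi=0$ and there encodes $\lambda_p(e)$.

For $\xi\ge0$, $e\in[0,1)$ put $V_{\xi,e}(t)=\big(z(t;\xi,0,e)^2+r(t,e)^2\big)^{-3/2}$, let $\theta$ solve
$$\dot\theta=\sin^2\theta+V_{\xi,e}(t)\cos^2\theta,\qquad\theta(0)=0, \tag{12}$$
and set $\Theta(\xi,e):=\theta(N\pi)$. The right side of (12) is bounded on $[0,N\pi]$, smooth in $\theta$, and continuous in $(t,\xi,e)$. So $\Theta$ is well defined and continuous on $[0,\infty)\times[0,1)$. Also $\dot\theta>0$ always.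

Example: for $\xi=0$, $e=0$ we have $V=8$, and $\theta$ is the angle of $y=\cos\sqrt8\,t$, with $\tan\theta=-\dot y/y=\sqrt8\tan\sqrt8\,t$. It passes the multiples of $\pi/2$ together with $\sqrt8\,t$. For $N=1$, $\sqrt8\,\pi\approx2.83\,\pi$, so $\tfrac52\pi<\Theta(0,0)<3\pi$: above $2\pi$ and below $3\pi$, in agreement with $\nu_1=2$.

**(a) For $\xi>0$ and $p\ge1$: $(\xi,e)\in S_p\iff\Theta(\xi,e)=p\pi$.** The solution $z=z(\cdot;\xi,0,e)$ solves the linear equation $\ddot y+V_{\xi,e}\,y=0$. Write $z=\varrho\cos\theta$, $\dot z=-\varrho\sin\theta$ with $\varrho>0$. Then $\dot\varrho\cos\theta-\varrho\dot\theta\sin\theta=-\varrho\sin\theta$ and $-\dot\varrho\sin\theta-\varrho\dot\theta\cos\theta=-V\varrho\cos\theta$. Multiplying the first by $\sin\theta$, the second by $\cos\theta$ and adding gives (12), with $\theta(0)=0$ because $z(0)=\xi>0$, $\dot z(0)=0$. Zeros of $z$ are the times when $\theta=\frac\pi2+k\pi$, and each value is taken at most once. We have $\dot z(N\pi)=0$ iff $\Theta=m\pi$ for an integer $m$ (and $m\geq 1$,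 since $\Theta>0$); then the zeros in $(0,N\pi)$ correspond to $k=0,\dots,m-1$, so there are $m$ of them.

**(b) For $\xi=0$ and $p\ge1$:**
$$\Theta(0,e)>p\pi\iff\lambda_p(e)<8,\qquad\Theta(0,e)=p\pi\iff\lambda_p(e)=8.$$
Here $z\equiv0$ and $V_{0,e}=8\rho^{-3}$. For $\lambda>0$ let $\theta(t;\lambda)$ solve $\dot\theta=\sin^2\theta+\lambda\rho^{-3}\cos^2\theta$, $\theta(0)=0$. As in (a), applied to the solution $y$ of $\ddot y+\lambda\rho^{-3}y=0$, $y(0)=1$, $\dot y(0)=0$, we have $\theta(N\pi;\lambda)=p\pi$ exactly when $\lambda$ is the eigenvalue of (4) with $p$ zeros, $\lambda=\lambda_p(e)>0$. Moreover $\theta(N\pi;\lambda)$ is strictly increasing in $\lambda$, as shown in (c). Put $\lambda=8$.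

**(c) For $\xi>0$: $\Theta(\xi,e)<\Theta(0,e)$.** Let $\theta_0,\theta_\xi$ be the two angles and $\delta=\theta_0-\theta_\xi$. With $\Phi(t,\theta)=\sin^2\theta+V_{0,e}(t)\cos^2\theta$,
$$\dot\delta=\Phi(t,\theta_0)-\Phi(t,\theta_\xi)+(V_{0,e}-V_{\xi,e})\cos^2\theta_\xi=a(t)\delta+(V_{0,e}-V_{\xi,e})\cos^2\theta_\xi,$$
where $a(t)=\int_0^1\partial_\theta\Phi(t,\theta_\xi+\sigma\delta)\,d\sigma$ is continuous, and $\delta(0)=0$. Since $V_{\xi,e}<V_{0,e}$ where $z\ne0$, and $\cos\theta_\xi=0$ only where $z=0$, the forcing term is $\ge0$ and is positive except at the finitely many zeros of $z$. By variation of constants $\delta(N\pi)>0$. The same computation with $\lambda<\lambda'$ in place of $V_{\xi,e}$, $V_{0,e}$ has the forcing term $(\lambda'-\lambda)\rho^{-3}\cos^2\theta(t;\lambda)$, positive except at finitely many times. This proves the monotonicity used in (b).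

**(d) Let $R=(5N^2\pi^2)^{1/3}$. If $\xi\ge R$, then $\Theta(\xi,e)<\pi/2$ for every $e$.** As long as $z\ge\xi/2$ we have $\ddot z\ge-z^{-2}\ge-4\xi^{-2}$, so for such $t\le N\pi$, integrating twice,
$$z\ge\xi-2t^2\xi^{-2}\ge\xi-2N^2\pi^2\xi^{-2}>\xi/2,$$
because $\xi^3>4N^2\pi^2$. Therefore $z$ never reaches the level $\xi/2$ on $[0,N\pi]$. It has no zero there, and $\theta$ stays below $\pi/2$. This excludes that a family escapes to $\xi=\infty$.

**(e) At $e=0$ and $1\le p\le\nu_N$, the only $\xi>0$ with $\Theta(\xi,0)=p\pi$ is $\xi_p$.** Put $k(z)=(z^2+\frac14)^{-3/2}$, so the equation is $\ddot z+z\,k(z)=0$. The energy $\frac12\dot z^2-(z^2+\frac14)^{-1/2}$ is conserved, and it is negative when $\dot z(0)=0$. So the solution is periodic and oscillates between $\pm\xi$, with some period $T(\xi)$. Its critical points are the times $mT/2$, with one zero between consecutive ones. If $N\pi$ is a critical time and there are $p$ zeros in $(0,N\pi)$, then $N\pi=pT/2$, i.e. $T(\xi)=2N\pi/p$. From $\frac12\dot z^2=\int_z^\xi\zeta k(\zeta)\,d\zeta$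 and the substitutions $z=\xi s$, $\zeta=\xi\sigma$,
$$\tfrac14T(\xi)=\int_0^\xi\frac{dz}{\sqrt{2\int_z^\xi\zeta k(\zeta)\,d\zeta}}=\int_0^1\Big(2\int_s^1\sigma\,k(\xi\sigma)\,d\sigma\Big)^{-1/2}ds .$$
The integral converges, since the inner bracket is at least $k(\xi)(1-s^2)$. As $k$ is strictly decreasing on $[0,\infty)$, $T$ is strictly increasing in $\xi>0$. Hence $\xi$ is unique.

This also confirms the claim about $\nu_N$. As $\xi\to0$, $T(\xi)\to4\,k(0)^{-1/2}\int_0^1(1-s^2)^{-1/2}ds=2\pi/\sqrt8$; as $\xi\to\infty$, $T(\xi)\to\infty$. So $T(\xi)=2N\pi/p$ is solvable exactly when $2N\pi/p>2\pi/\sqrt8$, i.e. $p<2\sqrt2\,N$.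

## A connected zero set across a rectangle

Let $1\le p\le\nu_N$. By (11), (b) and (d), on each vertical line $e=\text{const}$ the function $\Theta-p\pi$ is positive at $\xi=0$ and negative at $\xi=R$. The intermediate value theorem gives a point of $S_p$ for every $e$, but not that these points lie in one connected component. In general, a closed planar set that meets every line $e=\text{const}$ need not have a component that spans: $\{1\}\times[0,\frac13]\,\cup\,\{2\}\times[\frac13,1]$, written in coordinates $(\xi,e)$, does not. For the zero set of a continuous function with the above signs this cannot happen. We use three textbook facts.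

* **Whyburn's lemma** (G. T. Whyburn, *Topological Analysis*). If $A,B$ are disjoint closed subsets of a compact metric space $Z$ and no connected component of $Z$ meets both, then $Z=Z_A\cup Z_B$ with $Z_A,Z_B$ disjoint and compact, $A\subset Z_A$, $B\subset Z_B$.
* **Urysohn's lemma.** Disjoint closed sets in a metric space are separated by a continuous function equal to $-1$ on one and $+1$ on the other.
* **Poincaré–Miranda theorem.** If $G,H$ are continuous on a rectangle, $G$ is $\ge0$ on one side and $\le0$ on the opposite side, and $H$ is $\le0$ and $\ge0$ on the other two sides respectively, then $G$ and $H$ have a common zero.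

**Lemma.** Let $G:[0,R]\times[a,b]\to\mathbb R$ be continuous, $a<b$, with $G(0,e)\ge0\ge G(R,e)$ for all $e$. Then some connected component of $Z=G^{-1}(0)$ meets both $\{e=a\}$ and $\{e=b\}$.

**Proof.** $Z$ is compact. Let $A=Z\cap\{e=a\}$ and $B=Z\cap\{e=b\}$; both are nonempty by the intermediate value theorem. Suppose no component of $Z$ meets both. Whyburn's lemma gives $Z=Z_A\cup Z_B$ as above. The sets
$$Z_A\cup([0,R]\times\{a\}),\qquad Z_B\cup([0,R]\times\{b\})$$
are closed. They are disjoint: $Z_A$ and $Z_B$ are disjoint, the two sides are disjoint, a point of $Z_A$ on $\{e=b\}$ would lie in $B\subset Z_B$, and a point of $Z_B$ on $\{e=a\}$ would lie in $A\subset Z_A$. By Urysohn's lemma there is a continuous $H$ on the rectangle equal to $-1$ on the first and $+1$ on the second. Then $H=-1$ on $\{e=a\}$, $H=+1$ on $\{e=b\}$, while $G\ge0$ on $\{\xi=0\}$ and $G\le0$ on $\{\xi=R\}$. By Poincaré–Miranda, $G$ and $H$ have a common zero. But a zero of $G$ lies in $Z$, where $H=\pm1$: a contradiction. $\blacksquare$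

## The circular families project onto $[0,1)$

**Proof of Theorem 1.** Let $1\le p\le\nu_N$ and $e_1\in(0,1)$. Put $G=\Theta-p\pi$ on $[0,R]\times[0,e_1]$.

**Step 1: apply the Lemma.** By (11) and (b), $G(0,e)>0$ for all $e$. By (d), $G(R,e)<\frac\pi2-p\pi<0$. The Lemma gives a connected set $C\subset G^{-1}(0)$ that meets $\{e=0\}$ and $\{e=e_1\}$.

**Step 2: place $C$ inside the family.** Since $G(0,\cdot)>0$, $C$ lies in $\{\xi>0\}$, so $C\subset S_p$ by (a). By (e), the only point of $C$ with $e=0$ is $(\xi_p,0)$. Hence $C$ is a connected set of points of $\Sigma$ with $\xi\ne0$ and exactly $p$ zeros, and it contains $(\xi_p,0)$. So it lies in the circular family with $p$ zeros.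

**Step 3: project.** The projection of $C$ onto the $e$-axis is an interval that contains $0$ and $e_1$. As $e_1<1$ was arbitrary, the family projects onto $[0,1)$. $\blacksquare$

In particular this covers every $p$ with $N+1\le p\le\nu_N$. For $N=1$: the family with $p=2$ zeros, whose eigenvalue starts at $\lambda_2(0)=4$, exists up to every $e<1$.

## The families with $p>\nu_N$ are born at $z=0$

**Proof of Theorem 2, item 1.** By the symmetry $z\mapsto-z$ we may take $\xi>0$. If $(\xi,e)\in S_p$, then by (a) and (c) $p\pi=\Theta(\xi,e)<\Theta(0,e)$, so $\lambda_p(e)<8$ by (b). Conversely, if $\lambda_p(e)<8$, then $\Theta(0,e)>p\pi>\Theta(R,e)$ by (b) and (d). So some $\xi\in(0,R)$ has $\Theta(\xi,e)=p\pi$, and $(\xi,e)\in S_p$ by (a).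

**Item 2.** This is (11) together with item 1.

**Item 3.** Let $p>\nu_N$. Then $p\ge2\sqrt2\,N$, and equality is impossible because $\sqrt2$ is irrational; so $\lambda_p(0)=p^2/N^2>8$. Also $p>N$, so by Proposition 1 $\lambda_p$ is continuous and strictly decreasing.

**Step 1: $\lambda_p(e)<8$ for $e$ close to $1$.** The purpose is to show that $\lambda_p$ does cross the level $8$. Take $\lambda=8$, i.e. $\mu=7$ in (7): $q_e=1+7/(1+e\cos f)$. Let $x=\pi-f$. Since $1+\cos f=1-\cos x=2\sin^2(x/2)\le x^2/2$, at $e=1$ we have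
$$q_1\ge1+\frac{14}{x^2}\qquad\text{for }f\in[\pi/2,\pi).$$
Compare with the Euler equation $\omega''+14x^{-2}\omega=0$. Its exponents solve $\kappa(\kappa-1)+14=0$, so $\kappa=\frac12\pm\frac{\sqrt{55}}2i$, and
$$\omega=\sqrt x\,\cos\!\big(\tfrac{\sqrt{55}}2\ln x\big)$$
is a solution with infinitely many zeros accumulating at $x=0$. Choose $\delta>0$ such that $\omega$ has at least $p+2$ zeros with $x\in(\delta,\pi/2)$. On $f\in[\pi/2,\pi-\delta]$ we have $1+e\cos f\ge1-\cos\delta>0$ for all $e\le1$, so $q_e\to q_1$ uniformly there as $e\to1$, and $q_e>14x^{-2}$ there for $e$ near $1$. By Sturm comparison, every solution of $w''+q_ew=0$ vanishes between any two consecutive zeros of $\omega$, hence at least $p+1$ times in $(\pi/2,\pi-\delta)\subset(0,N\pi)$. Through $y=\rho\,w(f)$, the solution of $\ddot y+8\rho^{-3}y=0$, $y(0)=1$, $\dot y(0)=0$ has at least $p+1$ zeros in $(0,N\pi)$. Its angle therefore passes $\frac\pi2+p\pi$, so $\Theta(0,e)>p\pi$, and $\lambda_p(e)<8$ by (b).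

**Step 2: the numbers $e_p$.** By Step 1, continuity and strict monotonicity there is a unique $e_p\in(0,1)$ with $\lambda_p(e_p)=8$, and $\lambda_p(e)<8\iff e>e_p$. By item 1, solutions with $p$ zeros exist exactly for $e\in(e_p,1)$. Since $\lambda_{p+1}(e_p)>\lambda_p(e_p)=8$, we get $e_p<e_{p+1}$. For fixed $e<1$ only finitely many $p$ satisfy $\lambda_p(e)\le8$, so $e_p>e$ for all large $p$; hence $e_p\to1$.

**Step 3: the component that starts at $(0,e_p)$.** Let $e_1\in(e_p,1)$ and $G=\Theta-p\pi$ on $[0,R]\times[e_p,e_1]$. By (b), $G(0,e_p)=0$ and $G(0,e)>0$ for $e>e_p$; by (d), $G(R,\cdot)<0$. The Lemma allows $G(0,e)\geq 0$, so it yields a connected set $C\subset G^{-1}(0)$ that joins $\{e=e_p\}$ to $\{e=e_1\}$. By (c), $G(\xi,e_p)<G(0,e_p)=0$ for $\xi>0$, so $C\cap\{e=e_p\}=\{(0,e_p)\}$. All other points of $C$ have $e>e_p$, hence $\xi>0$, and lie in $S_p$ by (a). Thus $C$ is a connected subset of $S_p\cup\{(0,e_p)\}$ that contains $(0,e_p)$ and projects onto $[e_p,e_1]$. The union of these sets over all $e_1<1$ is connected,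 because they share the point $(0,e_p)$. So the component of $(0,e_p)$ covers $[e_p,1)$. It covers no more, because $S_p$ has no points with $e\le e_p$. $\blacksquare$
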